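# Forcing notions that collapse $\aleph_n$ must collapse $\aleph_{n-1}$: a model of ZF for each $n\ge 2$

## 1. The theorem and what it says about ZF

**Theorem 1.** Assume $V=L$ and let $n\ge 2$. There are a set-generic extension $L[G]$ and a transitive class $N$ with $L\subseteq N\subseteq L[G]$ and $N\models \mathrm{ZF}$, such that for no forcing notion $Q\in N$ and no $q\in Q$ does $q$ force over $N$ the statement "$\omega_{n-1}^N$ is a cardinal and $\omega_n^N$ is not a cardinal".

**Consequence.** If ZF is consistent, then for no natural number $n>1$ does ZF prove that some forcing notion collapses $\aleph_n$ and preserves all other alephs.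

Let us unpack this. We work in ZF, without the Axiom of Choice. The aleph $\aleph_\alpha$ is the cardinality of the initial ordinal $\omega_\alpha$; "cardinal" below means a well-ordered one, that is, an ordinal that is not a surjective image of a smaller ordinal (for infinite ordinals), and this makes sense without choice. A forcing notion $P$ *collapses* $\aleph_n$ if in every generic extension by $P$ the ordinal $\omega_n^V$ is no longer a cardinal. It *preserves* $\aleph_\alpha$ if $\omega_\alpha^V$ remains a cardinal in every generic extension by $P$. The source states as known that in ZF the forcing $\operatorname{Coll}(\omega,\omega_1)$ of finite partial functions from $\omega$ to $\omega_1$ collapses $\aleph_1$ and preserves all other alephs. The question, posed in "A forcing notion collapsing $\aleph_3$ and preserving all other cardinals" (https://core.ac.uk/download/196595108.pdf), is whether ZF proves such a thing for some $n>1$. The answer is no, given Con(ZF). Together with the known fact, and since $\omega$ is always a cardinal: for natural $n$, ZF proves that some forcing collapses $\aleph_n$ and preserves all other alephs if and only if $n=1$.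

In the model $N$ of Theorem 1, *every* forcing notion $Q$ that collapses $\aleph_n$ also collapses $\aleph_{n-1}$. Indeed, if every condition of $Q$ forces that $\omega_n^N$ is not a cardinal, and some $q$ forced that $\omega_{n-1}^N$ is a cardinal, then $q$ would force the forbidden conjunction. So no condition forces that $\omega_{n-1}^N$ is a cardinal, which means that every condition forces that it is not.

The Consequence follows at once. Con(ZF) implies Con(ZF + $V=L$). A ZF-proof of the existence of a forcing collapsing $\aleph_n$ and preserving the other alephs would apply inside $N$. Since $n\ge2$, the aleph $\aleph_{n-1}$ is one of the "other alephs", and we have just seen that $N$ has no such forcing.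

As usual, generic extensions of the universe are understood through Boolean-valued models, or by working over countable transitive models of large finite fragments of the theory. Forcing theorems (truth, definability, generic extensions satisfy ZF) hold over models of ZF.

## 2. $\operatorname{Coll}(\omega,\omega_1)$ in ZF, and $\operatorname{Coll}(\omega_1,\omega_2)$ in $L$

**The case $n=1$, in ZF.** Let $P=\operatorname{Coll}(\omega,\omega_1)$. The union of a generic filter is a surjection $\omega\to\omega_1$, so $\aleph_1$ is collapsed. Let $\lambda>\omega_1$ be a cardinal, and suppose $p$ forces that $\dot f:\delta\to\lambda$ is onto, where $\delta<\lambda$. Put $F(q,\xi)=\eta$ whenever $q\le p$ and $q$ forces $\dot f(\xi)=\eta$. This is a partial function from $P\times\delta$ to $\lambda$, and it is onto: for each $\eta<\lambda$ some $q\le p$ and some $\xi$ satisfy $F(q,\xi)=\eta$. But $P$ consists of finite subsets of $\omega\times\omega_1$, so without any choice it is well-orderable of size $\aleph_1$, and $P\times\delta$ is well-orderable of size less than $\lambda$. So $\lambda$ is a surjective image of a smaller ordinal, a contradiction. Finally, $\omega$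 needs no protection.

**The case $n=2$, in $L$.** The forcing $\operatorname{Coll}(\omega_1,\omega_2)$ consists of the countable partial functions from $\omega_1$ to $\omega_2$. In $L$ it works. Countable decreasing sequences of conditions have lower bounds, so no new functions from $\omega$ into the ground model appear, and $\omega_1$ is preserved. By GCH the number of conditions is $\omega_2$: a countable subset of $\omega_2$ is bounded, so $\omega_2^{\omega}\le\omega_2\cdot\omega_1^{\omega}\le\omega_2\cdot 2^{\omega_1}=\omega_2$. Hence all cardinals from $\omega_3$ on are preserved, as in the case $n=1$.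

**Where this stops in ZF.** The preservation of $\omega_1$ takes a name $\dot f:\omega\to\omega_1$ and chooses $p_0\ge p_1\ge\cdots$ deciding $\dot f(0),\dot f(1),\dots$. The set of countable conditions is not well-orderable in general, so these choices need dependent choice, and we also need a countable union of countable conditions to be countable. The preservation of $\omega_3$ needs a count of the conditions. Finite conditions would cure both defects, but $\operatorname{Coll}(\omega,\omega_2)$ adds a surjection $\omega\to\omega_2$ and so collapses $\omega_1$ as well.

That one candidate is in trouble is far from a negative answer. A ZF-proof might use some completely different forcing, and in a model without choice we cannot expect to classify forcings by size or chain condition. We need an argument about *all* forcings $Q\in N$ that never looks at $Q$. What we shall look at instead is the extension $N[H]$: it is trapped inside a set-generic extension of $L$, and there cardinals are tied to $L$ by covering.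

## 3. Covering inside set-generic extensions of $L$

We use two theorems about $0^\#$; nothing about $0^\#$ beyond these statements is needed.

**Jensen's Covering Lemma** (Devlin–Jensen, *Marginalia to a theorem of Silver*, 1975). In ZFC: if $0^\#$ does not exist, then for every uncountable set $X$ of ordinals there is $Y\in L$ with $X\subseteq Y$ and $|Y|=|X|$.

Consequently every set $X$ of ordinals is covered by some $Y\in L$ with $|Y|\le\max(|X|,\aleph_1)$: if $X$ is countable, cover $X\cup\omega_1$.

**Silver's theorem.** If $0^\#$ exists, then every uncountable cardinal is inaccessible in $L$.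

An example shows how to read the covering bound. Let $g$ be $\operatorname{Coll}(\omega,\omega_1)$-generic over $L$, and let $X\in L[g]$ be a cofinal subset of $\omega_1^L$ of order type $\omega$. Any $Y\in L$ covering $X$ is unbounded in $\omega_1^L$, which is regular in $L$, so $Y$ is uncountable in $L$. There is no conflict with covering, because sizes are measured in $L[g]$, and there $\omega_1^L$ is countable.

**Fact 0.** Let $U=L[K]$ be a set-generic extension of $L$, and let $M\subseteq U$ be a transitive class model of ZFC containing all ordinals. Then $M\models$ "$0^\#$ does not exist".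

*Proof.* Let $K$ be generic for $R\in L$ and let $\mu=\max(|R|,\omega)^L$. In $L$ the forcing $R$ has the $\mu^+$-chain condition, so $(\mu^+)^L$ is an uncountable cardinal of $U$. It is then also an uncountable cardinal of the smaller model $M$. But it is a successor cardinal in $L=L^M$, hence not inaccessible in $L$. If $0^\#$ existed in $M$, this would contradict Silver's theorem applied in $M$. This proves Fact 0.

## 4. A cardinal that is singular in $L$ protects its $L$-successor

**Lemma 1.** Let $W$ be a transitive class model of ZF containing all ordinals, contained in a set-generic extension $U$ of $L$. Let $\kappa>\omega$ be a cardinal in $W$ which is singular in $L$. Then $(\kappa^+)^L$ is a cardinal in $W$.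

*Proof.* Let $\lambda=(\kappa^+)^L$ and suppose that $\lambda$ is not a cardinal in $W$.

**Step 1: pass to a model of choice.** Covering needs ZFC, and $W$ has only ZF. Since $\kappa$ is a cardinal of $W$ and $\kappa<\lambda$, we have $\kappa\le|\lambda|^W<\lambda$. Every cardinal of $W$ is a cardinal of $L\subseteq W$, and there are no $L$-cardinals strictly between $\kappa$ and $\lambda$. So $|\lambda|^W=\kappa$. Let $f\in W$ be a surjection from $\kappa$ onto $\lambda$, coded as a set of ordinals by means of the pairing function for ordinals. Then $L[f]\subseteq W$ is a model of ZFC, and by Fact 0 it thinks that $0^\#$ does not exist. From now on we work in $L[f]$.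

**Step 2: $\kappa>\omega_1^{L[f]}$.** The ordinal $\kappa$ is an uncountable cardinal of $L[f]$, because it is one of $W\supseteq L[f]$. It is singular in $L[f]$, because a short cofinal map already lies in $L$. As $L[f]$ satisfies AC, its $\omega_1$ is regular. So $\kappa\ne\omega_1^{L[f]}$, and hence $\kappa>\omega_1^{L[f]}$.

**Step 3: $\lambda$ has a small cofinal subset.** In $L[f]$ we have $|\lambda|=\kappa$, so $\operatorname{cf}(\lambda)\le\kappa$. The cofinality is a regular cardinal and $\kappa$ is singular, so $\operatorname{cf}(\lambda)<\kappa$. Take $X\in L[f]$ cofinal in $\lambda$ with $|X|^{L[f]}<\kappa$.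

**Step 4: cover it and contradict regularity in $L$.** By covering in $L[f]$ there is $Y\in L$ with $X\subseteq Y$ and
$$|Y|^{L[f]}\le\max(|X|,\aleph_1)^{L[f]}<\kappa, \qquad (1)$$
where the last inequality uses Steps 2 and 3. Intersecting with $\lambda$, we may assume $Y\subseteq\lambda$. Then $Y\in L$ is cofinal in $\lambda$, and $\lambda$, a successor cardinal of $L$, is regular in $L$. So $|Y|^L=\lambda>\kappa$, and $L$ contains an injection of $\kappa$ into $Y$. This injection lies in $L[f]$, so $|Y|^{L[f]}\ge\kappa$, contradicting (1). This proves Lemma 1.

Singularity of $\kappa$ is exactly what Step 3 needs. If $\kappa$ is regular in $L[f]$, then $\operatorname{cf}(\lambda)=\kappa$ is allowed, the covering set may have size $\kappa$, and nothing is contradicted. The conclusion can then fail: take $W=U=L[g]$ with $g$ generic for $\operatorname{Coll}(\omega_1,\omega_2)$ of $L$ and $\kappa=\omega_1^L$, as in Section 2.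

**Corollary 1.** Let $N\models\mathrm{ZF}$ be a transitive class with $L\subseteq N\subseteq L[G]$, where $L[G]$ is a set-generic extension of $L$. Let $\beta\ge1$ be such that $\kappa=\omega_\beta^N$ is singular in $L$. Then $\omega_{\beta+1}^N=(\kappa^+)^L$, and no condition of any forcing $Q\in N$ forces over $N$ "$\omega_\beta^N$ is a cardinal and $\omega_{\beta+1}^N$ is not". In particular, every forcing in $N$ collapsing $\aleph_{\beta+1}$ fails to preserve $\aleph_\beta$.

*Proof.* **Step 1: identify $\omega_{\beta+1}^N$.** As $\beta\ge 1$, $\kappa>\omega$. Lemma 1 with $W=N$ says that $(\kappa^+)^L$ is a cardinal of $N$. There are no $N$-cardinals strictly between $\kappa$ and $(\kappa^+)^L$, since there are no $L$-cardinals there. So $\omega_{\beta+1}^N=(\kappa^+)^L$.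

**Step 2: apply Lemma 1 to an arbitrary extension of $N$.** Let $q\in Q\in N$ and let $H\ni q$ be $Q$-generic over $L[G]$. Every dense subset of $Q$ in $N$ lies in $L[G]$, so $H$ is also generic over $N$. Now $N[H]$ is a transitive model of ZF with all the ordinals, and $N[H]\subseteq L[G][H]$, which is a set-generic extension of $L$ by a two-step iteration. If $\kappa$ is a cardinal in $N[H]$, then Lemma 1 with $W=N[H]$ says that $(\kappa^+)^L=\omega_{\beta+1}^N$ is a cardinal in $N[H]$. Either way the conjunction in the statement is false in $N[H]$, so $q$ does not force it. The last sentence of the corollary is the case where every condition forces that $\omega_{\beta+1}^N$ is not a cardinal. This proves Corollary 1.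

Nothing was asked of $Q$. Theorem 1 is now reduced to a construction: *find $N$ with $\omega_{n-1}^N$ singular in $L$.*

## 5. Each collapse, but not all of them together

The first attempt is to take $N$ to be a generic extension of $L$. This cannot work, for any such extension. If $N$ satisfies AC, then $\omega_{n-1}^N$ is a successor cardinal of $N$ (here $n-1\ge1$ is finite), hence regular in $N$, hence regular in $L\subseteq N$. So choice must fail in $N$.

To see what has to be given up, let $n=2$. We want $\omega_1^N=\aleph_\omega^L$. So we must add surjections $f_i:\omega\to\omega_i^L$ for all $i<\omega$. If we add them in one sequence $\langle f_i:i<\omega\rangle$, then $(i,k)\mapsto f_i(k)$ maps $\omega\times\omega$ onto $\aleph_\omega^L$, and $\aleph_\omega^L$ becomes countable: we have overshot. On the other hand, finitely many of the $f_i$ do no harm. If $e\subseteq\omega$ is finite with largest element $m$, the finite-condition product adding $f_i$ for $i\in e$ has size $\omega_m$ in $L$ and makes $\omega_m$ countable, so its extension has $\omega_1=\omega_{m+1}^L$. As $e$ grows, this value climbs towards $\aleph_\omega^L$ but never reaches it.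

So we want a model $N$ that contains every $f_i$, while each *set of ordinals* in $N$ depends on few of the $f_i$ only. The cardinals of a model are determined by its sets of ordinals, since a surjection between ordinals can be coded by one. The next section builds such models in the generality needed later.

## 6. The models $L(A)$

**Setting.** Work in $L$. Let $\theta$ be an infinite regular cardinal and $I$ a nonempty set. For $i\in I$ let $\tau_i\ge\theta$ be a regular cardinal and $\mu_i$ an infinite cardinal. Let $Q_i=\operatorname{Coll}(\tau_i,\mu_i)$ be the set of partial functions from $\tau_i$ to $\mu_i$ of size $<\tau_i$, ordered by reverse inclusion. Let $E=[I]^{<\theta}$ be the set of subsets of $I$ of size $<\theta$. Let $P$ be the product with supports in $E$: conditions are functions $p$ with $\operatorname{dom}(p)\in E$ and $p(i)\in Q_i$, and $p\le q$ if $\operatorname{dom}(p)\supseteq\operatorname{dom}(q)$ and $p(i)\supseteq q(i)$ for $i\in\operatorname{dom}(q)$. For $e\subseteq I$ let $P_e=\{p\in P:\operatorname{dom}(p)\subseteq e\}$. Then $P\cong P_e\times P_{I\setminus e}$. Let $G$ be $P$-generic over $L$, $G_e=G\cap P_e$, and let $\kappa^*\ge|P|$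 be an infinite $L$-cardinal. In $L[G]$ put
$$A=\bigcup_{e\in E}\bigl(\mathcal P(\kappa^*)\cap L[G_e]\bigr),\qquad N=L(A). \qquad (2)$$

For example, for $\theta=\omega$, $I=\omega$, $\tau_i=\omega$, $\mu_i=\omega_i$ this is the case $n=2$ of Section 5, and $A$ collects the subsets of $\kappa^*$ that can be computed from finitely many of the $f_i$.

We recall $L(A)$. Ordinals below $\kappa^*$ are subsets of $\kappa^*$ lying in $L$, hence members of $A$; so $A$ is a transitive set. Put $L_0(A)=A\cup\{A\}$, let $L_{\nu+1}(A)$ be the set of subsets of $L_\nu(A)$ definable over $L_\nu(A)$ with parameters, and take unions at limits. The union $L(A)$ of all levels is a transitive model of ZF. Clearly $L\subseteq N\subseteq L[G]$.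

**Fact 1.** Every $y\in N$ is, for some ordinal $\nu$, the unique element of $L_\nu(A)$ such that $L_\nu(A)\models\psi(y,A,s,t)$, for some formula $\psi$, some finite sequence $s\in A^{<\omega}$ and some finite sequence $t$ of ordinals.

*Proof.* By induction on $\nu$ we show this for all $y\in L_\nu(A)$. For $y\in A\cup\{A\}$ and at limits it is clear. Let $y\in L_{\nu+1}(A)$ be defined over $L_\nu(A)$ by $\varphi$ from $b_1,\dots,b_k\in L_\nu(A)$. By the induction hypothesis each $b_j$ has a description $(\nu_j,\psi_j,s_j,t_j)$. Concatenate the $s_j$ to one sequence $s\in A^{<\omega}$. Put into one sequence $t$ the ordinals of the $t_j$, the ordinals $\nu$ and $\nu_j$, the lengths of the pieces, and the Gödel numbers of $\varphi,\psi_1,\dots,\psi_k$. Then in $N$ the set $y$ is the only $z$ satisfying a formula $\chi(z,A,s,t)$ that says "$z$ is the subset of $L_\nu(A)$ defined over it by $\varphi$ from the objects described by the $(\nu_j,\psi_j,s_j,t_j)$". By the reflection principle in $N$ for the hierarchy $\langle L_\xi(A)\rangle$, some $L_\xi(A)$ contains $y,s,t$ and is such that $\chi(z,A,s,t)$ holds in $L_\xi(A)$ if and only if it holds in $N$, for all $z\in L_\xi(A)$.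 So $y$ is the unique element of $L_\xi(A)$ satisfying $\chi(\cdot,A,s,t)$ there. This proves Fact 1.

**Lemma 2.** (a) $G_e\in N$ for all $e\in E$. (b) Every set of ordinals $X\in N$ belongs to $L[G_e]$ for some $e\in E$.

*Proof of (a).* Fix in $L$ an injection $P\to\kappa^*$. The image of $G_e$ is a subset of $\kappa^*$ lying in $L[G_e]$, hence it is in $A\subseteq N$. The injection is in $L\subseteq N$, so $G_e\in N$.

*Proof of (b).* **Step 1: fix a description of $X$ and the coordinates it mentions.** By Fact 1 there are $\nu$, a formula $\varphi$, $s\in A^{<\omega}$ and a finite sequence $t$ of ordinals with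
$$X=\{\xi<\rho:L_\nu(A)\models\varphi(\xi,A,s,t)\}, \qquad (3)$$
where $\rho=\sup\{\xi+1:\xi\in X\}$; if $\psi$ defines $X$ over $L_\nu(A)$, let $\varphi$ say "$\xi$ belongs to the set defined by $\psi$". (All $\xi\in X$ lie in the transitive set $L_\nu(A)$, and so do all $\xi<\rho$.) Each entry of $s$ is in some $L[G_{e_k}]$ with $e_k\in E$. Since $E$ is closed under finite unions, there is one $e\in E$ with $s\in L[G_e]$. We show $X\in L[G_e]$.

**Step 2: describe $A$ from the point of view of $L[G_e]$.** By the product lemma $G_{I\setminus e}$ is $P_{I\setminus e}$-generic over $L[G_e]$. For any $H$ that is $P_{I\setminus e}$-generic over $L[G_e]$ let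
$$A_H=\bigcup\bigl\{\mathcal P(\kappa^*)\cap L[G_e][H\cap P_{e'}]:e'\subseteq I\setminus e,\ e'\in E\bigr\}. \qquad (4)$$
For $H=G_{I\setminus e}$ this is $A$. Indeed $L[G_e][G_{e'}]=L[G_{e\cup e'}]$ with $e\cup e'\in E$, and every member of $E$ is contained in such a set $e\cup e'$.

**Step 3: the trivial condition decides membership in $X$.** *Claim.* For each $\xi<\rho$, the trivial condition of $P_{I\setminus e}$ decides over $L[G_e]$ the statement "$L_\nu(A_{\dot H})\models\varphi(\xi,A_{\dot H},s,t)$", where $\dot H$ names the generic filter.

Suppose not: some $p$ forces it and some $q$ forces its negation. We move $p$ by an automorphism that makes it compatible with $q$ and does not change $A_{\dot H}$. For $i\in\operatorname{dom}(p)\cap\operatorname{dom}(q)$ choose in $L$ a permutation $\sigma_i$ of $\tau_i$ with $\sigma_i[\operatorname{dom}p(i)]\cap\operatorname{dom}q(i)=\emptyset$. This is possible since both domains have size $<\tau_i$. For all other $i\in I\setminus e$ let $\sigma_i$ be the identity. Define $\pi(r)$ for $r\in P_{I\setminus e}$ by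
$$\operatorname{dom}\pi(r)=\operatorname{dom}(r),\qquad \pi(r)(i)=r(i)\circ\sigma_i^{-1}.$$
The domain of $\pi(r)(i)$ is $\sigma_i[\operatorname{dom}r(i)]$, of size $<\tau_i$, so $\pi(r)$ is a condition, and $\pi\in L$ is an automorphism of $P_{I\setminus e}$. At a coordinate common to $p$ and $q$ the functions $\pi(p)(i)$ and $q(i)$ have disjoint domains, so their union is a condition in $Q_i$. At the remaining coordinates at most one of the two conditions is defined. So $\pi(p)$ and $q$ are compatible.

Take $H$ generic over $L[G_e]$ with $\pi(p),q\in H$, and let $H'=\pi^{-1}[H]$. Since $\pi\in L$, $H'$ is a generic filter, and $p\in H'$. Since $\pi$ does not change supports, it maps each $P_{e'}$ onto itself, and so $H'\cap P_{e'}=\pi^{-1}[H\cap P_{e'}]$. Therefore $L[G_e][H\cap P_{e'}]=L[G_e][H'\cap P_{e'}]$ for all $e'$, and $A_H=A_{H'}$. Now $p\in H'$ gives $L_\nu(A_H)\models\varphi(\xi,A_H,s,t)$, and $q\in H$ gives $L_\nu(A_H)\models\neg\varphi(\xi,A_H,s,t)$. This contradiction proves the claim.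

**Step 4: define $X$ in $L[G_e]$.** By (3), Step 2 and the claim, $X$ is the set of $\xi<\rho$ for which the trivial condition forces the statement of the claim. Forcing over $L[G_e]$ is definable in $L[G_e]$, and $s,t\in L[G_e]$. So $X\in L[G_e]$. This proves Lemma 2.

**Corollary 2.** If $\lambda$ is an $L$-cardinal that remains a cardinal in $L[G_e]$ for every $e\in E$, then $\lambda$ is a cardinal in $N$.

*Proof.* Otherwise some surjection $\delta\to\lambda$ with $\delta<\lambda$ lies in $N$. Coded as a set of ordinals, it lies in some $L[G_e]$ by Lemma 2(b), where $\lambda$ would not be a cardinal. This proves Corollary 2.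

**Fact 2.** For each $i\in I$ the model $N$ contains a surjection $\tau_i\to\mu_i$.

*Proof.* The set $\{i\}$ is in $E$, so $G_{\{i\}}\in N$ by Lemma 2(a). Let $f_i$ be the union of all $p(i)$ with $p\in G_{\{i\}}$ and $i\in\operatorname{dom}(p)$. Since conditions in $Q_i$ have size $<\tau_i$, any condition can be extended so as to have a given $\xi<\tau_i$ in its domain, and so as to take a given value $\eta<\mu_i$ at some new argument. By genericity $f_i$ is a total function from $\tau_i$ onto $\mu_i$. This proves Fact 2.

**Fact 3.** Let $\lambda$ be an infinite cardinal in a ZFC ground model and $R$ a forcing in it. (a) If $R$ is $<\!\lambda$-closed (decreasing sequences of length $<\lambda$ have lower bounds), then $R$ adds no new functions from ordinals $\delta<\lambda$ to the ground model, and $R$ preserves all cardinals $\le\lambda$. (b) If $|R|<\lambda$, then $R$ preserves $\lambda$.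

*Proof.* (a) Given $p$ forcing $\dot f:\delta\to V$, build a decreasing sequence below $p$ of length $\delta$ whose $\xi$-th step decides $\dot f(\xi)$, taking lower bounds at limits. A lower bound of the whole sequence decides all of $\dot f$. So $\dot f$ is forced, densely often, to be in the ground model. A surjection from some $\delta<\nu$ onto a cardinal $\nu\le\lambda$ would be such a function, and there is none in the ground model. (b) For $\lambda=\omega$ there is nothing to show. Let $\lambda>\omega$ and let $\dot f$ be a name for a map $\rho\to\lambda$ with $\rho<\lambda$. For each $\xi<\rho$ there are at most $|R|$ possible values of $\dot f(\xi)$, because each condition decides at most one. So the range is covered by a ground model set of size at most $\max(|\rho|,|R|,\omega)<\lambda$, and $\dot f$ is not onto. This proves Fact 3.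

Note that (b) holds for singular $\lambda$ too; we shall use it for $\lambda=\kappa$ singular in $L$.

**Fact 4.** Let $\tau$ be regular. Then $\operatorname{Coll}(\tau,\mu)$ is $<\!\tau$-closed, because the union of a decreasing sequence of fewer than $\tau$ conditions is a function of size $<\tau$. In the setting above, $P$ and all $P_e$ are $<\!\theta$-closed: for a decreasing sequence of length $<\theta$ the union of the supports has size $<\theta$, since $\theta$ is regular, and at each coordinate $i$ we take a union of fewer than $\theta\le\tau_i$ conditions of $Q_i$.

## 7. Making $\omega_{n-1}^N=\aleph_{\omega_{n-2}}^L$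

*Proof of Theorem 1.* Let $n\ge2$ and $V=L$. Apply Section 6 with
$$\theta=\omega_{n-2},\qquad I=\theta,\qquad \tau_i=\theta,\qquad \mu_i=\omega_i\quad(i<\theta).$$
Let $\kappa=\omega_\theta$, that is, $\aleph_{\omega_{n-2}}^L$; for $n=2$ it is $\aleph_\omega^L$ and for $n=3$ it is $\aleph_{\omega_1}^L$.

**Step 1: $\kappa$ is singular in $L$.** It is the supremum of the increasing sequence $\langle\omega_i:i<\theta\rangle$, so its cofinality is $\theta$, and $\theta=\omega_{n-2}<\omega_\theta=\kappa$.

**Step 2: each $P_e$ is harmless.** Let $e\in E=[\theta]^{<\theta}$. As $\theta$ is regular, $e\subseteq\zeta$ for some $\zeta<\theta$. A condition $p\in P_e$ is determined by its support, a subset of $\zeta$, and by the set of triples $(i,\xi,\eta)$ with $p(i)(\xi)=\eta$, a subset of $\zeta\times\theta\times\omega_\zeta$. By GCH,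
$$|P_e|\le 2^{\max(\omega_\zeta,\theta)}=\max(\omega_\zeta,\theta)^+<\kappa,$$
because $\kappa$ is a limit cardinal above both $\omega_\zeta$ and $\theta$. So $\kappa$ and $(\kappa^+)^L$ remain cardinals in $L[G_e]$ by Fact 3(b). By Fact 4, $P_e$ is $<\!\theta$-closed, so all $L$-cardinals $\le\theta$ remain cardinals in $L[G_e]$ by Fact 3(a).

**Step 3: compute the alephs of $N$.** By Corollary 2 the cardinals $\omega_0,\dots,\omega_{n-2}$ of $L$, and $\kappa$ and $(\kappa^+)^L$, are cardinals in $N$. By Fact 2, $N$ contains a surjection $\theta\to\omega_i^L$ for each $i<\theta$. Any ordinal strictly between $\theta$ and $\kappa$ is below some $\omega_i^L$ with $i<\theta$, so it is not a cardinal in $N$. All cardinals of $N$ are cardinals of $L$. Therefore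
$$\omega_{n-2}^N=\theta=\omega_{n-2}^L,\qquad \omega_{n-1}^N=\kappa,\qquad \omega_n^N=(\kappa^+)^L.$$

**Step 4: conclude.** Since $\omega_{n-1}^N=\kappa$ is singular in $L$ and $n-1\ge1$, Corollary 1 with $\beta=n-1$ says that no condition of any forcing in $N$ forces "$\omega_{n-1}^N$ is a cardinal and $\omega_n^N$ is not". This proves Theorem 1.

In this $N$, then, no forcing collapses $\aleph_n$ and preserves even just $\aleph_{n-1}$. No large cardinals were used.

## 8. Keeping dependent choice below $\omega_{n-2}$

We saw that AC must fail in $N$. How much choice survives? For an ordinal $\delta$, $DC_\delta$ is the statement: if $X\neq\emptyset$ and $R\subseteq X^{<\delta}\times X$ are such that every $t\in X^{<\delta}$ has some $x$ with $t\,R\,x$, then there is $f:\delta\to X$ with $(f|_\eta)\,R\,f(\eta)$ for all $\eta<\delta$. For finite $\delta$ this is provable in ZF. $DC_\omega$ yields the usual DC for a relation $S$ on $X$: let $t\,R\,x$ hold if $t$ is empty or its last entry is $S$-related to $x$.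

**Theorem 2.** $N$ in Theorem 1 can be chosen to satisfy $DC_\delta$ for all $\delta<\omega_{n-2}$.

*Proof.* We take the model $N$ of Section 7, with $\theta=\omega_{n-2}^L=\omega_{n-2}^N$.

**Step 1: short sequences of elements of $L$ are not new.** By Fact 4, $P$ is $<\!\theta$-closed. So by Fact 3(a) every sequence in $L[G]$ of length $<\theta$ of elements of $L$ is in $L$.

**Step 2: $N$ is closed under $<\!\theta$-sequences of $L[G]$.** Let $s:\delta\to N$ with $s\in L[G]$ and $\delta<\theta$. Using Fact 1 and AC in $L[G]$, choose for each $\eta<\delta$ a formula $\varphi_{m_\eta}$ with Gödel number $m_\eta$, an ordinal $\nu_\eta$, a finite sequence $o_\eta$ of ordinals and $a_\eta\in A^{<\omega}$ such that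
$$s(\eta)\text{ is the unique }y\in L_{\nu_\eta}(A)\text{ with }L_{\nu_\eta}(A)\models\varphi_{m_\eta}(y,A,a_\eta,o_\eta). \qquad (5)$$
Choose also $e_\eta\in E$ with $a_\eta\in L[G_{e_\eta}]$, and a $P_{e_\eta}$-name $\dot a_\eta\in L$ for $a_\eta$. The sequence $\langle m_\eta,\nu_\eta,o_\eta,e_\eta,\dot a_\eta\rangle_{\eta<\delta}$ consists of elements of $L$, so it is in $L$ by Step 1. As $\theta$ is regular in $L$, the set $e=\bigcup_\eta e_\eta$ is in $E$. Since $G_{e_\eta}=G_e\cap P_{e_\eta}$, the names can be evaluated in $L[G_e]$, and $\langle a_\eta\rangle_{\eta<\delta}\in L[G_e]$.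

This sequence is coded by the set of triples $(\eta,k,\xi)$ with $\xi\in a_\eta(k)$, together with the lengths of the $a_\eta$; the sequence of lengths is in $L$ by Step 1. Since $\kappa^*\ge|P|\ge\theta$, an injection in $L$ of $\delta\times\omega\times\kappa^*$ into $\kappa^*$ turns the set of triples into a subset of $\kappa^*$ lying in $L[G_e]$, hence in $A\subseteq N$. So $\langle a_\eta\rangle_{\eta<\delta}\in N$. By (5), $s$ can be defined in $N$ from $A$, $\langle a_\eta\rangle_{\eta<\delta}$ and $\langle m_\eta,\nu_\eta,o_\eta\rangle_{\eta<\delta}$. So $s\in N$.

**Step 3: derive $DC_\delta$ for $\delta<\theta$.** Let $X,R\in N$ be as in $DC_\delta$, in the sense of $N$. In $L[G]$ use AC to build $f:\delta\to X$ recursively with $(f|_\eta)\,R\,f(\eta)$. At each stage $\eta<\delta$ the sequence $f|_\eta$ is in $N$ by Step 2, so it belongs to $(X^{<\delta})^N$ and a suitable $f(\eta)$ exists. Finally $f\in N$ by Step 2 again. This proves Theorem 2.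

In particular, if ZF is consistent, then for $n\ge3$ even ZF + DC does not prove the existence of a forcing that collapses $\aleph_n$ and preserves all other alephs.

For this $N$ the bound on $\delta$ is sharp: $DC_\theta$ fails in it. Let $X$ be the set in $N$ of all functions from $\theta$ to $\kappa$, and let $t\,R\,x$ say that $x$ maps $\theta$ onto $\omega_i^L$, where $i<\theta$ is the length of $t$. By Fact 2 every $t\in X^{<\theta}$ has such an $x$. A function $f$ as in $DC_\theta$ would give a surjection $(i,\xi)\mapsto f(i)(\xi)$ from $\theta\times\theta$ onto $\kappa$, but $\kappa>\theta$ is a cardinal of $N$.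

## 9. Many $n$ in one model

**Theorem 3.** Assume $V=L$ and let $S\subseteq\{2,3,\dots\}$ contain no two consecutive integers (for example, all positive even numbers). There is a *single* transitive class $N\models\mathrm{ZF}$ between $L$ and a set-generic extension of $L$ in which, for every $n\in S$, every forcing collapsing $\aleph_n$ collapses $\aleph_{n-1}$. In fact, for every $n\in S$, this one $N$ is as required in Theorem 1.

*Proof.* If $S=\emptyset$, take $N=L$. Let $S\ne\emptyset$, and work in $L$. The cardinal $\lambda_j$ defined next is to become $\omega_j^N$.

**Step 1: choose the future alephs.** Let $\lambda_0=\omega$. For $j\ge1$ put $\lambda_j=\sup_{i<\omega}\lambda_{j-1}^{+i}$ if $j+1\in S$, and $\lambda_j=\lambda_{j-1}^+$ otherwise. If $j+1\in S$, then $\lambda_{j-1}$ is regular: it is $\omega$ if $j=1$, and if $j\ge2$, then $j\notin S$ because $S$ has no two consecutive elements, so $\lambda_{j-1}=\lambda_{j-2}^+$ is a successor cardinal. For example, if $S$ is the set of positive even numbers, then $\lambda_1=\aleph_\omega$, $\lambda_2=\aleph_{\omega+1}$, $\lambda_3=\aleph_{\omega+\omega}$, and so on.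

**Step 2: choose the forcing.** Apply Section 6 with $\theta=\omega$, $I=\{(j,i):j\ge 1,\ j+1\in S,\ i<\omega\}$, $\tau_{(j,i)}=\lambda_{j-1}$ and $\mu_{(j,i)}=\lambda_{j-1}^{+i}$. The $\tau_{(j,i)}$ are regular by Step 1.

**Step 3: each $\lambda_j$ is a cardinal in $N$.** For $j=0$ this is clear. Let $j\ge1$ and let $e\in E=[I]^{<\omega}$. We split $e$ into a part that is small compared with $\lambda_j$ and a part that is closed: put $e'=\{(j',i)\in e:j'\le j\}$ and $e''=e\setminus e'$. The poset $P_{e''}$ is a finite product of posets $\operatorname{Coll}(\lambda_{j'-1},\cdot)$ with $j'-1\ge j$. Each is $<\!\lambda_{j'-1}$-closed by Fact 4, and $\lambda_{j'-1}\ge\lambda_j$. So $P_{e''}$ is $<\!\lambda_j$-closed, and $\lambda_j$ is a cardinal in $L[G_{e''}]$ by Fact 3(a). For $(j',i)\in e'$ a condition in $Q_{(j',i)}$ is a subset of $\lambda_{j'-1}\times\lambda_{j'-1}^{+i}$, so by GCH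
$$|Q_{(j',i)}|\le\lambda_{j'-1}^{+(i+1)}<\lambda_{j'}\le\lambda_j,$$
where the strict inequality holds because $j'+1\in S$. So $|P_{e'}|<\lambda_j$. By the product lemma $G_{e'}$ is generic over the ZFC model $L[G_{e''}]$, and by Fact 3(b) applied over that model, $\lambda_j$ is a cardinal in $L[G_{e''}][G_{e'}]=L[G_e]$. Now apply Corollary 2.

**Step 4: there are no others.** The only other infinite $L$-cardinals below $\sup_j\lambda_j$ are the $\lambda_{j-1}^{+i}$ with $j\ge 1$, $j+1\in S$ and $i\ge1$. By Fact 2 each of these is an image of $\lambda_{j-1}$ in $N$, so it is not a cardinal there. Hence $\omega_j^N=\lambda_j$ for all $j<\omega$.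

**Step 5: conclude.** Let $n\in S$. Then $\omega_{n-1}^N=\lambda_{n-1}$ is the supremum in $L$ of an increasing $\omega$-sequence of cardinals $\lambda_{n-2}^{+i}$, and it is larger than $\omega$, so it is singular in $L$. Corollary 1 with $\beta=n-1$ says that no condition of a forcing in $N$ forces that $\omega_{n-1}^N$ is a cardinal and $\omega_n^N$ is not. As in Section 1, every forcing in $N$ that collapses $\aleph_n$ collapses $\aleph_{n-1}$. This proves Theorem 3.

The hypothesis on $S$ cannot be removed within this method. If $W$ is as in Lemma 1 and $\kappa=\omega_\beta^W$ with $\beta\ge1$ is singular in $L$, then, as in Step 1 of the proof of Corollary 1, $\omega_{\beta+1}^W=(\kappa^+)^L$, which is regular in $L$. So two consecutive uncountable alephs of $W$ are never both singular in $L$.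

## 10. Infinite indices

**Theorem 4.** Assume $V=L$. Let $\alpha\ne1$ be an ordinal not of the form $\gamma+2$ with $\omega_\gamma^L$ singular in $L$. Then there is $N\models\mathrm{ZF}$ between $L$ and a set-generic extension of $L$ in which no forcing collapses $\aleph_\alpha$ and preserves all other alephs.

*Proof.* An ordinal $\alpha\neq1$ is $0$, or a nonzero limit, or $\beta+1$ with $\beta$ a nonzero limit, or $\gamma+2$ for some $\gamma$. In the last case $\omega_\gamma^L$ is regular in $L$ by hypothesis. We treat the cases in turn.

**Case 1: $\alpha=0$.** The ordinal $\omega$ is always a cardinal, so no forcing collapses $\aleph_0$. Take $N=L$.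

**Case 2: $\alpha$ is a nonzero limit.** In every model of ZF a supremum of cardinals is a cardinal. So if all $\omega_\xi$ with $\xi<\alpha$ remain cardinals, then so does $\omega_\alpha$. Again take $N=L$.

**Case 3: $\alpha=\beta+1$, $\beta$ a nonzero limit.** Here a model of ZFC suffices, because $\omega_\beta^N$ can be singular even in the presence of choice. Let $g$ be $\operatorname{Coll}(\omega,\beta)$-generic over $L$ (finite partial functions from $\omega$ to $\beta$) and let $N=L[g]$. Write $|\beta|^L=\aleph_\delta^L$. The forcing has size $\aleph_\delta$ in $L$ and makes $\beta$ countable. So the uncountable cardinals of $N$ are exactly the $L$-cardinals above $\aleph_\delta^L$, that is,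
$$\omega_{1+\xi}^N=\aleph_{\delta+1+\xi}^L\quad\text{for every }\xi.$$
Since $\beta$ is infinite, $1+\beta=\beta$, and hence $\omega_\beta^N=\aleph_{\delta+\beta}^L$. As $\beta$ is a limit and is countable in $N$,
$$\operatorname{cf}^L(\omega_\beta^N)=\operatorname{cf}^L(\beta)\le\beta<\omega_1^N\le\omega_\beta^N.$$
So $\omega_\beta^N$ is singular in $L$, and by Corollary 1 every forcing in $N$ collapsing $\aleph_{\beta+1}$ fails to preserve $\aleph_\beta$.

**Case 4: $\alpha=\gamma+2$ with $\omega_\gamma^L$ regular in $L$.** Apply Section 6 with $\theta=\omega$, $I=\omega$, $\tau_i=\omega_\gamma$ and $\mu_i=\omega_{\gamma+i}$. Let $e\subseteq\omega$ be finite. By Fact 4, $P_e$ is a finite product of $<\!\omega_\gamma$-closed posets, so it is $<\!\omega_\gamma$-closed. If $e\subseteq m+1$, then by GCH each $Q_i$ with $i\in e$ has size at most $\omega_{\gamma+m+1}$, so $|P_e|<\omega_{\gamma+\omega}$. By Fact 3 and Corollary 2 the $L$-cardinals $\le\omega_\gamma^L$ and the cardinal $\omega_{\gamma+\omega}^L$ are cardinals in $N$. By Fact 2 each $\omega_{\gamma+i}^L$ has cardinality $\le\omega_\gamma^L$ in $N$. Thus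
$$\omega_\gamma^N=\omega_\gamma^L,\qquad\omega_{\gamma+1}^N=\omega_{\gamma+\omega}^L,$$
and the latter is singular in $L$, since its $L$-cofinality is $\omega$. By Corollary 1 with $\beta=\gamma+1$, every forcing in $N$ collapsing $\aleph_{\gamma+2}$ fails to preserve $\aleph_{\gamma+1}$. This proves Theorem 4.

For $\gamma=n-2$ finite, Case 4 gives a second model in which every forcing collapsing $\aleph_n$ fails to preserve $\aleph_{n-1}$. It is built with finite supports. For $n\ge3$ it does not satisfy $DC_\omega$: with $DC_\omega$ one could choose surjections $\omega_\gamma^N\to\omega_{\gamma+i}^L$ for all $i<\omega$ at once and so map $\omega\times\omega_\gamma^N$ onto $\omega_{\gamma+1}^N$. That is why Section 7 used supports of size $<\omega_{n-2}$. For the ordinals excluded in Theorem 4, such as $\alpha=\omega+2$, no claim is made here.
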